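# A lipschitzian involution of Hilbert space without fixed points

## 1. Theorem A: an involution of $\ell_2$ that moves every point by $\pi$

**Theorem A.** There is a map $T:\ell_2\to\ell_2$ (real, separable, infinite-dimensional Hilbert space) with $T^2=I$, with Lipschitz constant at most $1+12\pi<39$, and with $\|Tu-u\|=\pi$ for all $u$. In particular $T$ is a fixed point free lipschitzian $(0,2)$-rotative mapping.

Let us unpack the words. Let $C$ be a nonempty closed convex subset of a Banach space.

**Definition.** A mapping $T:C\to C$ is *$k$-lipschitzian* if $\|Tx-Ty\|\le k\|x-y\|$ for all $x,y\in C$. It is *lipschitzian* if it is $k$-lipschitzian for some $k\ge 0$, and *nonexpansive* if it is $1$-lipschitzian.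

**Definition.** Given an integer $n\ge2$ and a real $a\ge0$, $T$ is *$(a,n)$-rotative* if $\|x-T^nx\|\le a\|x-Tx\|$ for every $x\in C$.

Here are some examples.

* The rotation of $\mathbb R^2$ by $2\pi/3$ satisfies $T^3=I$, so it is $(0,3)$-rotative. It fixes $0$.
* The translation $Tx=x+c$ with $c\ne0$ has $\|x-T^nx\|=n\|c\|=n\|x-Tx\|$. So it is $(n,n)$-rotative, and $(a,n)$-rotative for no $a<n$. It is an isometry without fixed points.
* $T$ is $(0,2)$-rotative exactly when $T^2=I$, that is, when $T$ is an involution. A non-isometric example on $\mathbb R$ is $Tx=-2x$ for $x\ge0$ and $Tx=-x/2$ for $x\le0$. It is $2$-lipschitzian, $T^2=I$, and it fixes $0$.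

A result of Goebel and Koter (1981) says that if $C$ is a nonempty closed convex subset of a Banach space, then every nonexpansive $T:C\to C$ that is $(a,n)$-rotative for some $n\ge2$ and some $a<n$ has a fixed point. The translation above shows why $a<n$ is asked for. The problem of this lecture comes from the paper "Another proof of the existence of fixed points of rotative nonexpansive mappings". It drops nonexpansiveness, keeps only "lipschitzian", and in exchange takes the strongest rotativity, $(0,2)$. Must a lipschitzian involution of a closed convex set have a fixed point? Theorem A says no, on the whole space $\ell_2$, with every point moved by exactly the same distance.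

Two more theorems go with it. The first describes the structure behind the example. The second says how far one can go in the positive direction and which Hilbert spaces carry examples.

**Theorem B.** Let $S$ be the unit sphere of $L_2([0,1];\mathbb C)$. There is a complete metric space $K$ such that $\ell_2$ is bi-Lipschitz homeomorphic to $S\times K$. Consequently the circle group acts freely on $\ell_2$ by uniformly lipschitzian maps. In particular, for every $n\ge2$ there is a lipschitzian $T:\ell_2\to\ell_2$ with $T^n=I$ and $\inf_u\|T^ju-u\|>0$ for all $0<j<n$.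

**Theorem C.**
1. If $C$ is a nonempty convex subset of a finite-dimensional space, every continuous $T:C\to C$ with $T^2=I$ has a fixed point.
2. If $C$ is a nonempty closed convex subset of a Banach space and $T:C\to C$ is $k$-lipschitzian with $k<2$ and $T^2=I$, then $T$ has a fixed point.
3. Every Banach space containing an isomorphic copy of $\ell_2$ has a closed convex subset with a fixed point free lipschitzian involution. A Hilbert space $X$ has a closed convex subset with a fixed point free lipschitzian involution if and only if $\dim X=\infty$, and then $C=X$ works.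

All linear structures below are taken over $\mathbb R$; a complex space is regarded as a real one. The sets $C$ constructed here are unbounded. The arguments settle neither bounded $C$ nor the least possible Lipschitz constant; by Theorem C(2) that constant is at least $2$.

## 2. Fixed points on the line, in $\mathbb R^d$, and for constants below $2$

We start where fixed points are forced. These cases tell us where not to look.

**The line.** Let $C\subseteq\mathbb R$ be an interval, $T:C\to C$ continuous, $T^2=I$. Put $h(x)=Tx-x$. Then $h(Tx)=T^2x-Tx=x-Tx=-h(x)$. So $h$ takes opposite values at $x$ and $Tx$, and it vanishes somewhere between them. Thus $T$ has a fixed point.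

**Proof of Theorem C(1).** The purpose is to do the same in dimension $d$, with the Borsuk–Ulam theorem in place of the intermediate value theorem. Recall it in the form: a continuous odd map $S^d\to\mathbb R^d$ has a zero.

We may take $C\subseteq\mathbb R^d$. We construct, by induction on $m$, continuous maps $f_m:S^m\to C$ with $f_m(-y)=Tf_m(y)$. Pick $c\in C$ and put $f_0(1)=c$, $f_0(-1)=Tc$; the relation holds at both points because $T^2=I$.

Given $f_m$, identify the closed upper hemisphere of $S^{m+1}$ with the ball $\{ry:y\in S^m,\ 0\le r\le1\}$, by projecting to the equatorial hyperplane. On the upper hemisphere put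
$$f_{m+1}(ry)=(1-r)c+rf_m(y)\in C .$$
This uses convexity. It is continuous, also at $r=0$, because $f_m(S^m)$ is compact and hence bounded. On the lower hemisphere put $f_{m+1}(-z)=Tf_{m+1}(z)$ for $z$ in the upper one. At a point $y$ of the equator the second rule gives $Tf_m(-y)=T\,Tf_m(y)=f_m(y)$, which agrees with the first. So $f_{m+1}$ is well defined and continuous. It satisfies $f_{m+1}(-z)=Tf_{m+1}(z)$ for $z$ in the upper hemisphere by definition, and for $-z$ in the lower one because $Tf_{m+1}(-z)=T^2f_{m+1}(z)=f_{m+1}(z)$.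

Now $y\mapsto f_d(y)-Tf_d(y)=f_d(y)-f_d(-y)$ is continuous and odd from $S^d$ to $\mathbb R^d$. It has a zero $y$, and $f_d(y)$ is a fixed point of $T$. $\square$

**Proof of Theorem C(2).** The purpose is to see what a small Lipschitz constant gives with no restriction on dimension. Averaging $x$ and $Tx$ is the natural thing to try.

Let $x\in C$ and $z=\frac12(x+Tx)\in C$. Since $x=T(Tx)$,
$$\|x-Tz\|=\|T(Tx)-Tz\|\le k\|Tx-z\|=\tfrac k2\|x-Tx\|,\qquad \|Tx-Tz\|\le k\|x-z\|=\tfrac k2\|x-Tx\| .$$
Since $z-Tz=\frac12(x-Tz)+\frac12(Tx-Tz)$, we get $\|z-Tz\|\le\frac k2\|x-Tx\|$. Iterate: with $x_{j+1}=\frac12(x_j+Tx_j)$,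
$$\|x_j-Tx_j\|\le(k/2)^j\|x_0-Tx_0\|,\qquad \|x_{j+1}-x_j\|=\tfrac12\|x_j-Tx_j\| .$$
If $k<2$, the sequence is Cauchy. Its limit $x$ lies in the closed set $C$, and by continuity $\|x-Tx\|=\lim\|x_j-Tx_j\|=0$. $\square$

So an example must live in infinite dimensions and have Lipschitz constant at least $2$.

## 3. The antipodal map and paths: what happens on the circle

The antipodal map $x\mapsto-x$ of a sphere $S$ is an isometric involution without fixed points. Its only defect is that $S$ is not convex. If we extend it to the ball or to the whole space as $x\mapsto-x$, the centre becomes a fixed point.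

A sensible replacement is to use a linear space lying *above* $S$. Suppose $E$ is a Hilbert space with a map $u\mapsto x_u\in S$, and suppose $T:E\to E$ satisfies $x_{Tu}=-x_u$. Then $T$ has no fixed point. A natural space above $S$ is a space of paths in $S$ starting at a fixed $x_0$, with $x_u$ the endpoint. Paths in $S$ do not form a linear space, but their velocities can.

**The circle.** Let $S$ be the unit circle in $\mathbb C$ and $x_0=1$. Let $E=L_2([0,1];\mathbb R)$. To $u\in E$ attach the path $t\mapsto e^{i\theta(t)}$ with $\theta(t)=\int_0^tu$. All velocities $u$ are allowed, so the space of paths is now linear. The endpoint is $x_u=e^{i\int_0^1u}$.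

We want to move the endpoint to its antipode without moving the starting point. Multiplying the whole path by $-1$ would move the start. So we multiply by $e^{i\pi t}$, which turns gradually. In terms of velocities this is $Tu=u+\pi$. It satisfies $x_{Tu}=-x_u$, it is an isometry, and it moves every $u$ by $\pi$. But $T^2u=u+2\pi$: the endpoint has come back, while the path has made an extra loop. This is the point where the approach stops working.

To repair it, the second application must turn *backwards*. Choose a sign $\varepsilon(x)=\pm1$ for each $x\in S$ and put $Tu=u+\pi\varepsilon(x_u)$. Again $x_{Tu}=-x_u$, and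
$$T^2u=u+\pi\varepsilon(x_u)+\pi\varepsilon(-x_u),$$
so $T^2=I$ as soon as $\varepsilon(-x)=-\varepsilon(x)$. For instance $\varepsilon(e^{i\varphi})=1$ for $0\le\varphi<\pi$ and $-1$ for $\pi\le\varphi<2\pi$ gives an involution with displacement exactly $\pi$. It fails only by being discontinuous. No continuous choice of $\varepsilon$ exists: a continuous $\varepsilon:S\to\{\pm1\}$ is constant, because $S$ is connected.

The sign $\varepsilon(x)$ is the same thing as the unit tangent vector $v(x)=\varepsilon(x)ix$ in whose direction we leave $x$. The condition $\varepsilon(-x)=-\varepsilon(x)$ then reads $v(-x)=v(x)$. So we need a tangent field that is *even*.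

## 4. Rotations by $\pi$ and the need for an even tangent field

This section sets up rotations in a general sphere and turns the lesson of the circle into a precise demand.

**Conventions.** $H$ is a real Hilbert space and $S$ its unit sphere. $\mathcal L(H)$ is the space of bounded real-linear operators with the operator norm $\|\cdot\|$. A Hilbert–Schmidt operator $B$ is one with $\|B\|_{HS}^2=\sum_i\|Be_i\|^2<\infty$ for an orthonormal basis $(e_i)$; the value does not depend on the basis. Put
$$|B|=2^{-1/2}\|B\|_{HS},\qquad |UBV|\le\|U\|\,|B|\,\|V\|\quad(U,V\in\mathcal L(H)). \tag{1}$$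
By (1), if $W$ is orthogonal ($WW^*=W^*W=I$), then $|W^*BW|=|B|$. Let $\mathfrak g$ be the Hilbert space of *skew-adjoint* ($B^*=-B$) Hilbert–Schmidt operators, with norm $|\cdot|$. If $B$ is skew-adjoint, so is $W^*BW$.

**Operator norm against $|\cdot|$.** We will need
$$\|B\|\le|B|\qquad(B\in\mathfrak g). \tag{2}$$
Let $\|z\|=1$ with $Bz\ne0$, and let $y=Bz/\|Bz\|$. Since $\langle Bz,z\rangle=-\langle z,Bz\rangle$, we have $y\perp z$. Moreover $\|By\|\ge|\langle By,z\rangle|=|\langle y,Bz\rangle|=\|Bz\|$. As $y,z$ are orthonormal, $\|B\|_{HS}^2\ge\|Bz\|^2+\|By\|^2\ge2\|Bz\|^2$. Hence $\|Bz\|\le|B|$.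

**Plane rotations.** For $a,b\in H$ let
$$K_{a,b}z=\langle b,z\rangle a-\langle a,z\rangle b .$$
It is bilinear in $(a,b)$, and $K_{a,a}=0$. The expression $\langle K_{a,b}z,w\rangle=\langle b,z\rangle\langle a,w\rangle-\langle a,z\rangle\langle b,w\rangle$ changes sign when $z,w$ are exchanged, so $K_{a,b}\in\mathfrak g$. For its norm, write $a\otimes b$ for $z\mapsto\langle b,z\rangle a$. Then $\|a\otimes b\|_{HS}=\|a\|\|b\|$, and the Hilbert–Schmidt inner product of $a\otimes b$ and $b\otimes a$ is $\sum_i\langle b,e_i\rangle\langle a,e_i\rangle\langle a,b\rangle=\langle a,b\rangle^2$. Therefore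
$$|K_{a,b}|=\bigl(\|a\|^2\|b\|^2-\langle a,b\rangle^2\bigr)^{1/2}\le\|a\|\,\|b\| . \tag{3}$$
If $a\perp b$ are unit vectors, then $K_{a,b}b=a$ and $K_{a,b}a=-b$. So $\theta\mapsto\cos\theta\,b+\sin\theta\,a$ solves $y'=K_{a,b}y$, $y(0)=b$, and
$$e^{\theta K_{a,b}}b=\cos\theta\,b+\sin\theta\,a,\qquad|K_{a,b}|=1. \tag{4}$$
In $\mathbb R^2$ with $b=e_1$, $a=e_2$, this is the usual generator of rotations. The factor $2^{-1/2}$ in the norm makes its size $1$.

**The demand.** On the circle we multiplied a path by $e^{i\pi\varepsilon t}$. In $S$ we will multiply a path of rotations ending at $x$ by $e^{tA(x)}$, with $A(x)\in\mathfrak g$. We want $e^{A(x)}x=-x$, so that the endpoint goes to its antipode, and $A(-x)=-A(x)$, so that the second application undoes the first. We also want $A$ lipschitzian. Take $A(x)=\pi K_{v(x),x}$ with $v(x)$ a unit vector orthogonal to $x$. The first condition is (4) with $\theta=\pi$. For the second, $A(-x)=\pi K_{v(-x),-x}=-\pi K_{v(-x),x}$. This equals $-A(x)$ if $v(-x)=v(x)$, and only then, since $K_{v(-x)-v(x),x}\,x=v(-x)-v(x)$.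

So we look for a lipschitzian even unit tangent field on $S$.

**No such field in finite dimensions.** Let $H=\mathbb R^d$. For $d=1$ there is no unit tangent vector. For $d\ge2$, let $v:S^{d-1}\to S^{d-1}$ be continuous with $v(x)\perp x$. The homotopy $\cos t\,x+\sin t\,v(x)$, $0\le t\le\pi/2$, stays in the sphere, so $v$ is homotopic to the identity and has degree $1$. But a continuous even map $S^m\to S^m$, $m\ge1$, has even degree. If $m$ is even, composing with the antipodal map, of degree $-1$, gives $\deg v=-\deg v=0$. If $m$ is odd, $v$ factors through the quotient map to real projective space $\mathbb{RP}^m$, which has degree $\pm2$. So $v$ cannot be even. The field must use infinite dimensions.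

## 5. An even tangent field on the sphere of $L_2$

From now on $H=L_2([0,1];\mathbb C)$, regarded as a *real* Hilbert space with $\langle f,h\rangle=\operatorname{Re}\int f\bar h$, and $S$ is its unit sphere.

To get an even tangent field it is enough to have an even map $g:S\to S$ with $g(f)$ uniformly away from $\pm f$; then project $g(f)$ to $f^\perp$ and normalise. The first even map that comes to mind is $f\mapsto|f|$. It fails when $f\ge0$, because then $|f|=f$ and the projection is $0$. We must deform $|f|$ so that it is never close to $\pm f$, keeping the norm equal to $1$.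

The mass distribution of $f$ does this. Let $F_f(t)=\int_0^t|f|^2$. It rises from $0$ to $1$, with $F_f'=|f|^2$ a.e. If $\varphi\ge 0$ is continuous on $[0,1]$, the substitution $s=F_f(t)$ gives
$$\int_0^1\bigl(\varphi(F_f)|f|\bigr)^2dt=\int_0^1\varphi(s)^2ds,\qquad\int_0^1\varphi(F_f)|f|\cdot|f|\,dt=\int_0^1\varphi(s)\,ds ,$$
*whatever $f$ is*. With $\varphi(s)=\sqrt3\,s$ the first integral is $1$ and the second is $\sqrt3/2<1$. This reweighting needs a measure without atoms. On $\{1,\dots,d\}$ with counting measure and $F_f(j)=\sum_{i\le j}|f_i|^2$, at $f=e_j$ the vector $F_f|f|$ equals $e_j=f$.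

**Lemma 1.** There is a map $g:S\to S$ with:
* (a) $g(f)\ge0$ pointwise, and $g(cf)=g(f)$ for $c\in\mathbb C$, $|c|=1$;
* (b) $|\langle g(f),f\rangle|\le\sqrt3/2$;
* (c) $g$ is $2\sqrt3$-lipschitzian.

*Proof.* Put $g(f)=\sqrt3\,F_f\,|f|$. Then $\|g(f)\|^2=3\int_0^1F_f^2F_f'\,dt=F_f(1)^3-F_f(0)^3=1$, so $g$ maps $S$ to $S$, and (a) is clear since $|cf|=|f|$. Next,
$$|\langle g(f),f\rangle|\le\sqrt3\int_0^1F_f|f|^2dt=\sqrt3\int_0^1F_fF_f'\,dt=\tfrac{\sqrt3}2 ,$$
which is (b).

For (c) let $f,h\in S$. The function $|f|^2-|h|^2$ has integral $0$ over $[0,1]$. So its integrals over $[0,t]$ and over $[t,1]$ are opposite, and each is at most half the total of $\bigl||f|^2-|h|^2\bigr|$ in absolute value. By Cauchy–Schwarz,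
$$\sup_t|F_f-F_h|\le\tfrac12\int_0^1\bigl||f|^2-|h|^2\bigr|\le\tfrac12\,\bigl\||f|-|h|\bigr\|\,\bigl\||f|+|h|\bigr\|\le\|f-h\| .$$
Pointwise, since $0\le F_f\le1$,
$$|g(f)-g(h)|\le\sqrt3\bigl(F_f\,\bigl||f|-|h|\bigr|+|h|\,|F_f-F_h|\bigr)\le\sqrt3\bigl(|f-h|+|h|\,\|f-h\|\bigr).$$
Taking $L_2$ norms and using $\|h\|=1$, $\|g(f)-g(h)\|\le2\sqrt3\,\|f-h\|$. $\square$

**Lemma 2.** There is a $9$-lipschitzian $v:S\to S$ with $v(f)\perp f$ and $v(-f)=v(f)$.

*Proof.* Let $Q_f$ be the orthogonal projection onto $f^\perp$ and let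
$$n(f)=Q_fg(f)=g(f)-\langle g(f),f\rangle f .$$
Then $n(f)\perp f$. Since $g(-f)=g(f)$ by Lemma 1(a), also $n(-f)=n(f)$. By Lemma 1(b), $\|n(f)\|^2=1-\langle g(f),f\rangle^2\ge\frac14$.

Next we bound $Q_f-Q_h$. It is the difference $P_h-P_f$ of rank-one projections, which is self-adjoint, lives on $\operatorname{span}\{f,h\}$ and has trace $0$. So its eigenvalues there are $\pm\lambda$ (if $h=\pm f$, it is $0$). Its squared Hilbert–Schmidt norm is $2\lambda^2=1+1-2\langle f,h\rangle^2$. Hence
$$\|Q_f-Q_h\|=(1-\langle f,h\rangle^2)^{1/2}=\bigl((1-\langle f,h\rangle)(1+\langle f,h\rangle)\bigr)^{1/2}\le(2-2\langle f,h\rangle)^{1/2}=\|f-h\| .$$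
From $n(f)-n(h)=Q_f(g(f)-g(h))+(Q_f-Q_h)g(h)$ we see that $n$ is $(2\sqrt3+1)$-lipschitzian.

Finally we normalise. In a Hilbert space, for $\|x\|,\|y\|\ge r>0$,
$$\Bigl\|\frac x{\|x\|}-\frac y{\|y\|}\Bigr\|^2=\frac{2\|x\|\|y\|-2\langle x,y\rangle}{\|x\|\|y\|}\le\frac{\|x-y\|^2}{\|x\|\|y\|}\le\frac{\|x-y\|^2}{r^2},$$
because $2\|x\|\|y\|\le\|x\|^2+\|y\|^2$. With $r=\frac12$, the map $v=n/\|n\|$ is $2(2\sqrt3+1)$-lipschitzian, and $4\sqrt3+2<9$. $\square$

**The generator.** For $x\in S$ put $A(x)=\pi K_{v(x),x}\in\mathfrak g$. Then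
$$|A(x)|=\pi,\qquad e^{A(x)}x=-x,\qquad A(-x)=-A(x),\qquad|A(x)-A(y)|\le10\pi\|x-y\| . \tag{5}$$
The first two are (4) with $\theta=\pi$. The third is the evenness of $v$. The last follows from $A(x)-A(y)=\pi K_{v(x)-v(y),x}+\pi K_{v(y),x-y}$, (3) and Lemma 2.

## 6. A linear coordinate on paths of rotations

On the circle a path was encoded by its velocity $u$. We now do this for paths of rotations of $H$. The coordinate must be such that multiplying by $e^{tA}$ has a simple form and everything is globally Lipschitz.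

**The space.** Let $E=L_2([0,1];\mathfrak g)$ with $\|u\|^2=\int_0^1|u(t)|^2dt$. The Hilbert–Schmidt operators on the separable space $H$ form a separable Hilbert space, hence so does $\mathfrak g$. Products of the elements of orthonormal bases of $L_2[0,1]$ and $\mathfrak g$ give a countably infinite orthonormal basis of $E$. So $E$ is isometric to $\ell_2$.

**Calculus.** Integrals are Bochner integrals in $\mathcal L(H)$; by (2) each $u\in E$ is Bochner integrable there, as $\int\|u\|\le\int|u|\le\|u\|_E$. We write $X'=Y$ when $X(t)=X(0)+\int_0^tY$ with $Y$ integrable; then $X$ has derivative $Y(t)$ at almost every $t$. The product rule holds: by Fubini, splitting the square $[0,t]^2$ along its diagonal,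
$$(X(t)-X(0))(Y(t)-Y(0))=\int_0^tX'(r)\,(Y(r)-Y(0))\,dr+\int_0^t(X(s)-X(0))\,Y'(s)\,ds ,$$
and adding $(X(t)-X(0))Y(0)+X(0)(Y(t)-Y(0))$ to both sides gives $XY\big|_0^t=\int_0^t(X'Y+XY')$.

Linear equations have at most one continuous solution with a given initial value. If $Z'=\Lambda_t(Z)$ with linear $\Lambda_t$, $\|\Lambda_t\|\le m(t)$ and $m$ integrable, the difference $\delta$ of two solutions satisfies $\|\delta(t)\|\le\int_0^tm\|\delta\|$. Iterating, $\|\delta(t)\|\le\sup\|\delta\|\,(\int_0^tm)^j/j!$ for all $j$, so $\delta=0$.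

**Development.** For $u\in E$ let $W=W_u:[0,1]\to\mathcal L(H)$ be the solution of
$$W'=Wu,\qquad W(0)=I. \tag{6}$$
It exists: put $V_0=I$, $V_{j+1}(t)=\int_0^tV_ju$; then $\|V_j(t)\|\le(\int_0^t|u|)^j/j!$, and $W=\sum_jV_j$ converges uniformly and solves (6). It is unique by the remark above. If $u=B$ is constant, $W_u(t)=e^{tB}$. If $H$ were $\mathbb R^2$, then $\mathfrak g\cong\mathbb R$ and $W_u(t)$ would be the rotation by $\int_0^tu$, as in Section 3.

**$W(t)$ is orthogonal.** First, $(WW^*)'=WuW^*+Wu^*W^*=W(u+u^*)W^*=0$, so $WW^*=I$. Second, $Z=W^*W$ satisfies $Z'=u^*Z+Zu=Zu-uZ$ and $Z(0)=I$. The constant $I$ solves the same linear equation with the same initial value. By uniqueness $W^*W=I$. (In infinite dimensions both identities have to be checked.)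

**$W_u$ determines $u$.** By (6), $u=W_u^*W_u'$ a.e.

The next lemma is the reason this coordinate works: the development is $1$-lipschitzian, with no dependence on the size of $u$.

**Lemma 3.** $\sup_t\|W_{u_1}(t)-W_{u_2}(t)\|\le\|u_1-u_2\|$.

*Proof.* Write $W_i=W_{u_i}$ and $D=W_1-W_2$. Since $(W_2^*)'=u_2^*W_2^*=-u_2W_2^*$,
$$(DW_2^*)'=(W_1u_1-W_2u_2)W_2^*-(W_1-W_2)u_2W_2^*=W_1(u_1-u_2)W_2^* .$$
As $D(0)=0$ and $W_1,W_2$ are orthogonal,
$$\|D(t)\|=\|D(t)W_2(t)^*\|\le\int_0^1\|u_1-u_2\|\,dr\le\int_0^1|u_1-u_2|\,dr\le\|u_1-u_2\|. \quad\square$$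

**Lemma 4.** If $W_1,W_2$ are orthogonal, $B_1,B_2\in\mathfrak g$ and $|B_2|\le M$, then
$$|W_1^*B_1W_1-W_2^*B_2W_2|\le|B_1-B_2|+2M\|W_1-W_2\| .$$

*Proof.* Expanding the right side verifies
$$W_1^*B_1W_1-W_2^*B_2W_2=W_1^*(B_1-B_2)W_1+(W_1-W_2)^*B_2W_1+W_2^*B_2(W_1-W_2).$$
Now apply (1). $\square$

**Why $W'=Wu$ and not $W'=uW$.** We are going to replace $W$ by $e^{tA}W$, where $A$ depends on $u$. With $W'=uW$ the velocity of $e^{tA}W$ is $A+e^{tA}ue^{-tA}$. Comparing $u_1,A_1$ with $u_2,A_2$, the natural estimate contains the term $2\|e^{tA_1}-e^{tA_2}\|\,|u_2(t)|$, and $|u_2|$ is unbounded, so it gives no uniform constant. With $W'=Wu$ the old velocity $u$ is not conjugated, as the next section shows: only a term of fixed size $\pi$ is added.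

## 7. Proof of Theorem A

Fix $x_0\in S$. For $u\in E$ put $x_u=W_u(1)x_0\in S$ and define
$$\boxed{\;(Tu)(t)=u(t)+W_u(t)^*A(x_u)W_u(t)\;} \tag{7}$$
For fixed $u$ the added term lies in $\mathfrak g$, and by Lemma 4 with $B_1=B_2=A(x_u)$ it is continuous in $t$ for the norm $|\cdot|$, because $W_u$ is norm continuous. So $Tu\in E$.

**Step 1: displacement.** This step shows that $T$ has no fixed point. Since $W_u(t)$ is orthogonal, $|W_u(t)^*A(x_u)W_u(t)|=|A(x_u)|=\pi$ for every $t$. Hence $\|Tu-u\|=\pi$.

**Step 2: the development of $Tu$.** This step checks that (7) is the formula for "multiply the path by $e^{tA}$". Let $x=x_u$, $A=A(x)$, $W=W_u$ and $\widetilde W(t)=e^{tA}W(t)$. Then $\widetilde W(0)=I$. Since $WW^*=I$, we have $e^{tA}AW=e^{tA}W\,W^*AW$, so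
$$\widetilde W'=e^{tA}AW+e^{tA}Wu=\widetilde W\,(W^*AW+u)=\widetilde W\,(Tu).$$
By uniqueness in (6), $W_{Tu}=\widetilde W$.

**Step 3: involution.** This step shows that the second application of $T$ undoes the first. By Step 2 and (5), $x_{Tu}=e^AW(1)x_0=e^Ax=-x$, and so $A(x_{Tu})=A(-x)=-A$. Since $e^{tA}$ commutes with $A$ and $(e^{tA})^*=e^{-tA}$,
$$T(Tu)=Tu-\widetilde W^*A\widetilde W=Tu-W^*e^{-tA}Ae^{tA}W=Tu-W^*AW=u .$$

**Step 4: Lipschitz constant.** This step bounds $\|Tu_1-Tu_2\|$. Let $d=\|u_1-u_2\|$, $W_i=W_{u_i}$, $x_i=x_{u_i}$, $A_i=A(x_i)$. By Lemma 3, $\|W_1(t)-W_2(t)\|\le d$ for all $t$, and in particular $\|x_1-x_2\|\le d$. By (5), $|A_1-A_2|\le10\pi d$ and $|A_2|=\pi$. Lemma 4 gives, for every $t$,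
$$|W_1^*A_1W_1-W_2^*A_2W_2|\le10\pi d+2\pi d=12\pi d .$$
Taking the norm of $E$, $\|Tu_1-Tu_2\|\le(1+12\pi)d$, and $1+12\pi<39$.

Since $E$ is isometric to $\ell_2$, Theorem A is proved. $\blacksquare$

## 8. Proof of Theorem B: splitting $\ell_2$ as $S\times K$

The map of Theorem A sends the endpoint $x_u$ to $-x_u$. We now show that the endpoint is one coordinate of a global bi-Lipschitz product structure on $E$. Then any isometry of $S$ can be applied to that coordinate, for instance multiplication by a complex number of modulus $1$.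

The plan is as follows. If for each $x\in S$ we have a path $s_x$ of rotations with $s_x(0)=I$ and $s_x(1)x_0=x$, depending on $x$ in a Lipschitz way, then $s_{x_u}^*W_u$ is a path of rotations whose endpoint fixes $x_0$. It records the rest of $u$. The first choice for $s_x$ is to rotate $x_0$ to $x$ along the shorter great circle arc. This breaks down at $x=-x_0$, where there is no shorter arc. The map $g$ of Lemma 1 gives a detour: rotate from $x_0$ to $g(x)$, then from $g(x)$ to $x$. If $x_0$ is the constant function $1$, then $\langle x_0,g(x)\rangle\ge0$, because both functions are nonnegative; and $|\langle g(x),x\rangle|\le\sqrt3/2$. So neither rotation comes near the angle $\pi$.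

**Step 1: rotating $a$ to $b$.** This step defines a Lipschitz rotation from $a$ to $b$ away from antipodal pairs. Let $\psi(c)=\arccos c/\sqrt{1-c^2}$ for $-1<c<1$ and $\psi(1)=1$. Put $c=\cos\theta$, so that $\psi=\theta/\sin\theta$. Near $\theta=0$ this is an analytic function of $\theta^2$, because $\sin\theta/\theta=1-\theta^2/6+\cdots$ is a power series in $\theta^2$ with nonzero constant term. Also $c=1-\theta^2/2+\cdots$ is a power series in $\theta^2$ with nonzero linear coefficient, so $\theta^2$ is an analytic function of $c$ near $1$. Thus $\psi$ is $C^1$ on $(-1,1]$, and it is bounded and Lipschitz on the compact interval $[-\frac{\sqrt3}2,1]$.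

For $a,b\in S$ with $\langle a,b\rangle\ge-\frac{\sqrt3}2$ put $L(a,b)=\psi(\langle a,b\rangle)K_{b,a}\in\mathfrak g$. It is bounded by (3). For a second such pair $(a',b')$, write $c=\langle a,b\rangle$ and $c'=\langle a',b'\rangle$. Then $|c-c'|\le\|a-a'\|+\|b-b'\|$, and
$$|L(a,b)-L(a',b')|\le|\psi(c)-\psi(c')|\,|K_{b,a}|+|\psi(c')|\,|K_{b-b',a}+K_{b',a-a'}| .$$
So $L$ is Lipschitz in $(a,b)$.

Moreover $e^{L(a,b)}a=b$. If $a=b$, then $L(a,b)=0$. Otherwise let $\theta=\arccos\langle a,b\rangle\in(0,\pi)$ and $e=(b-\cos\theta\,a)/\sin\theta$, a unit vector orthogonal to $a$. Since $K_{a,a}=0$, $K_{b,a}=\sin\theta\,K_{e,a}$. So $L(a,b)=\theta K_{e,a}$, and (4) gives $e^{L(a,b)}a=\cos\theta\,a+\sin\theta\,e=b$.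

**Step 2: the paths $s_x$.** This step produces rotations from $x_0$ to $x$, Lipschitz in $x$. Let $x_0$ be the constant function $1$. For $x\in S$ put
$$\alpha_x(t)=2L(x_0,g(x))\ \ (0\le t<\tfrac12),\qquad\alpha_x(t)=2L(g(x),x)\ \ (\tfrac12\le t\le1).$$
This is legitimate by the inequalities before Step 1. By Step 1 and Lemma 1(c) there are constants $M,\ell$ with
$$|\alpha_x(t)|\le M,\qquad|\alpha_x(t)-\alpha_y(t)|\le\ell\|x-y\|\qquad\text{for all }t,x,y. \tag{8}$$
Let $s_x$ solve $s_x'=\alpha_xs_x$, $s_x(0)=I$. Explicitly, $s_x(t)=e^{2tL(x_0,g(x))}$ for $t\le\frac12$ and $s_x(t)=e^{(2t-1)L(g(x),x)}e^{L(x_0,g(x))}$ for $t\ge\frac12$. Hence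
$$s_x(1)x_0=e^{L(g(x),x)}g(x)=x .$$
Since $(s_x^*)'=s_x^*\alpha_x^*=-s_x^*\alpha_x$, we have $s_x^*=W_{-\alpha_x}$. So $s_x(t)$ is orthogonal, and by Lemma 3 and (8), $\sup_t\|s_x(t)-s_y(t)\|\le\|\alpha_x-\alpha_y\|_E\le\ell\|x-y\|$.

Put $\beta_x=s_x^*\alpha_xs_x$. Then $s_x\beta_x=\alpha_xs_x=s_x'$. Also $|\beta_x(t)|=|\alpha_x(t)|\le M$. By Lemma 4, $|\beta_x(t)-\beta_y(t)|\le\ell(1+2M)\|x-y\|$ for all $t$.

**Step 3: the two maps.** This step writes down the candidate homeomorphism and its inverse. Let
$$K=\{w\in E:\ W_w(1)x_0=x_0\}.$$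
By Lemma 3 the map $w\mapsto W_w(1)x_0$ is continuous, so $K$ is closed in $E$, hence complete; it contains $0$. With $x_u=W_u(1)x_0$ define
$$\Phi:E\to S\times K,\quad\Phi(u)=\bigl(x_u,\;u-W_u^*\alpha_{x_u}W_u\bigr);\qquad\Psi:S\times K\to E,\quad\Psi(x,w)=w+W_w^*\beta_xW_w .$$
The added terms are bounded, $\mathfrak g$-valued and piecewise continuous in $t$, so they lie in $E$.

**Step 4: $\Phi$ takes values in $S\times K$.** This step identifies the development of the second component. Let $x=x_u$, $W=W_u$, $w=u-W^*\alpha_xW$ and $\eta=s_x^*W$. Then $\eta(0)=I$. Since $s_x^*\alpha_xW=s_x^*W\,W^*\alpha_xW$,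
$$\eta'=-s_x^*\alpha_xW+s_x^*Wu=\eta\,(u-W^*\alpha_xW)=\eta w .$$
So $W_w=s_x^*W_u$. Hence $W_w(1)x_0=s_x(1)^*x=x_0$, because $s_x(1)x_0=x$. Thus $w\in K$.

**Step 5: the development of $\Psi(x,w)$.** This step does the same for $\Psi$. Let $\omega=s_xW_w$. Then $\omega(0)=I$ and
$$\omega'=s_x\beta_xW_w+s_xW_ww=\omega\,(W_w^*\beta_xW_w+w).$$
So $W_{\Psi(x,w)}=s_xW_w$, with endpoint $s_x(1)W_w(1)x_0=s_x(1)x_0=x$.

**Step 6: $\Phi$ and $\Psi$ are inverse to each other.** We use that a development determines its velocity. For $u\in E$ write $\Phi(u)=(x_u,w)$. By Steps 5 and 4, $W_{\Psi(\Phi(u))}=s_{x_u}W_w=s_{x_u}s_{x_u}^*W_u=W_u$, so $\Psi\Phi(u)=u$. Conversely, let $u=\Psi(x,w)$. By Step 5, $x_u=x$. By Steps 4 and 5 the second component $w'$ of $\Phi(u)$ satisfies $W_{w'}=s_x^*W_u=s_x^*s_xW_w=W_w$, so $w'=w$. Thus $\Phi\Psi(x,w)=(x,w)$.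

**Step 7: both maps are lipschitzian.** Use the max metric on $S\times K$. For $u_1,u_2\in E$ at distance $d$, Lemma 3 gives $\|x_{u_1}-x_{u_2}\|\le d$ and $\|W_{u_1}-W_{u_2}\|\le d$ in sup norm. By Lemma 4 and (8) the second components of $\Phi(u_1),\Phi(u_2)$ differ by at most $(1+\ell+2M)d$. In the same way, if $(x_1,w_1)$ and $(x_2,w_2)$ are at distance $d$, then $\|\Psi(x_1,w_1)-\Psi(x_2,w_2)\|\le(1+\ell(1+2M)+2M)d$ by Lemmas 3 and 4 and the bounds on $\beta_x$. So $\ell_2\cong E$ is bi-Lipschitz homeomorphic to $S\times K$.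

**Step 8: the circle action.** For $c\in\mathbb C$, $|c|=1$, let $R_c(u)=\Psi(cx,w)$ where $(x,w)=\Phi(u)$. Since $\Phi(R_{c'}u)=(c'x,w)$, we get $R_cR_{c'}=R_{cc'}$, and $R_1=I$. The map $(x,w)\mapsto(cx,w)$ is an isometry of $S\times K$, so every $R_c$ is lipschitzian with the same constant $\operatorname{Lip}(\Phi)\operatorname{Lip}(\Psi)$. Moreover
$$\|R_cu-u\|\ge\frac{\|cx-x\|}{\operatorname{Lip}(\Phi)}=\frac{|c-1|}{\operatorname{Lip}(\Phi)} ,$$
because $\Phi(R_cu)=(cx,w)$ and $\Phi(u)=(x,w)$ are at distance $\|cx-x\|$. So for $c\ne1$ the map $R_c$ has no fixed point, and the action is free. For the last assertion take $T=R_{e^{2\pi i/n}}$. Then $T^n=R_1=I$, and $\|T^ju-u\|\ge|e^{2\pi ij/n}-1|/\operatorname{Lip}(\Phi)>0$ for $0<j<n$ and all $u$. $\blacksquare$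

## 9. Proof of Theorem C(3): which spaces carry an example

Parts (1) and (2) of Theorem C were proved in Section 2. It remains to transport Theorem A to other spaces.

**Spaces containing $\ell_2$.** Let $J:\ell_2\to X$ be an isomorphism onto its range $C$. (If $X$ is complex and the copy is of complex $\ell_2$, recall that complex $\ell_2$, regarded as a real space, is isometric to real $\ell_2$.) The range is complete, hence closed, and it is a linear subspace, hence convex. With $T$ from Theorem A, $JTJ^{-1}:C\to C$ is $39\|J\|\|J^{-1}\|$-lipschitzian, and $(JTJ^{-1})^2=JT^2J^{-1}=I$. A fixed point $y$ would give the fixed point $J^{-1}y$ of $T$. So $JTJ^{-1}$ has none.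

**Hilbert spaces.** Let $X$ be an infinite-dimensional Hilbert space, regarded as a real one. Let $Y$ be the closed span of a countably infinite orthonormal sequence and $Z=Y^\perp$. Then $X=Y\oplus Z$ with $Y$ isometric to $\ell_2$. With $T$ acting on $Y$, the map $T\oplus I_Z:(y,z)\mapsto(Ty,z)$ is an involution of $C=X$. It is $39$-lipschitzian, since
$$\|Ty_1-Ty_2\|^2+\|z_1-z_2\|^2\le39^2\bigl(\|y_1-y_2\|^2+\|z_1-z_2\|^2\bigr),$$
and its displacement is $\|Ty-y\|=\pi$ at every point. If $\dim X<\infty$, no such subset of $X$ exists, by Theorem C(1), since a lipschitzian map is continuous. $\blacksquare$
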